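
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{First-order correspondents of modal axioms\\ cannot be computed}


\begin{abstract}
Validity of a modal axiom in a frame $(W,R)$ is expressed by a second-order sentence
$\forall P_1\cdots\forall P_n\,\forall x\,\mathrm{ST}_x(\varphi)$ about $R$. A quantifier
elimination algorithm is complete if it outputs an equivalent first-order sentence whenever
there is one. We show that no complete algorithm exists for the sentences that arise from modal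
axioms. It does not exist even for axioms in one variable, even if every input is promised to be
first-order definable, and even if the algorithm may do anything on other inputs.
The proof writes Turing machines into modal axioms all of which are first-order definable, in such a
way that a correct first-order equivalent reveals whether the machine halts. We also determine the exact
strength of the task, which is the double jump $0''$, and show that no complete procedure that in
addition never outputs a wrong answer on any input is computable in a hyperarithmetical oracle.
\end{abstract}

\section{The question and the answer}\label{sec:intro}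

\subsection*{Modal axioms as second-order sentences}

Modal formulas are built from propositional variables $p_1,p_2,\dots$ and $\bot$ with the Boolean
connectives and $\Box$; as usual $\top=\neg\bot$ and $\Diamond=\neg\Box\neg$. (If $\bot$ is not
primitive, read it as $p\wedge\neg p$.) The connectives $\wedge,\vee$ bind more strongly than $\to$.
The \emph{standard translation} turns $p_i$ into $P_i(x)$, commutes with the Boolean connectives,
and satisfies
\[
\mathrm{ST}_x(\Box\psi)=\forall y\,(R(x,y)\to \mathrm{ST}_y(\psi)),
\]
so that $\mathrm{ST}_x(\Diamond\psi)$ is equivalent to $\exists y\,(R(x,y)\wedge \mathrm{ST}_y(\psi))$.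
A \emph{frame} is a structure $F=(W,R)$ with $W\ne\emptyset$ and $R\subseteq W\times W$; we write
$R[x]=\{y: xRy\}$. A formula $\varphi$ in $p_1,\dots,p_n$ is \emph{valid} in $F$, written
$F\models\varphi$, if
\[
\forall P_1\cdots\forall P_n\,\forall x\;\mathrm{ST}_x(\varphi)
\]
holds in $F$. It is \emph{locally valid} at a point $x$, written $F,x\Vdash\varphi$, if
$\forall P_1\cdots\forall P_n\,\mathrm{ST}_x(\varphi)$ holds at $x$. Since universal quantifiers
distribute over conjunction, a conjunction is locally valid at $x$ if and only if each conjunct is.
A variable-free formula $\eta$ translates into a first-order formula about $R$ alone,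
which we write $\eta(x)$.

Validity speaks about $R$ only, but it quantifies over subsets of $W$. Often these
quantifiers can be eliminated. For example, $\Box p\to\Box\Box p$ is locally valid at $x$ if and
only if, for all $y$ and $z$, $xRy$ and $yRz$ imply $xRz$: for ``only if'' take $P=R[x]$, the smallest
set that makes the premise true, and for ``if'' note that any $P$ making the premise true contains $R[x]$.
Thus the axiom expresses transitivity. An elimination procedure should perform such reductions mechanically.

\begin{definition}
For a modal formula $\varphi$ and a first-order sentence $\gamma$ in $R$ and $=$, write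
$\varphi\equiv\gamma$ if they hold in the same frames. The formula $\varphi$ is
\emph{FO-definable} if $\varphi\equiv\gamma$ for some such $\gamma$. A \emph{complete procedure} is
a partial function $\mathcal A$ from modal formulas to first-order sentences such that, for every
FO-definable $\varphi$, the value $\mathcal A(\varphi)$ is defined and
$\varphi\equiv\mathcal A(\varphi)$. Nothing is required on other inputs. The procedure is
\emph{sound} if $\varphi\equiv\mathcal A(\varphi)$ whenever $\mathcal A(\varphi)$ is defined.
\end{definition}

The question, from \cite{omtr}, is whether a computable complete procedure exists. For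
arbitrary second-order input the answer is known to be negative, because otherwise arithmetic would be
enumerable \cite{omtr}; an argument of this kind is given in Section~\ref{sec:remarks}.

That argument is not available here. General second-order sentences can pin down the natural numbers up to
isomorphism and then state an arithmetical sentence; modal axioms have only leading universal set quantifiers
in front of very restricted first-order formulas. Nor is it enough to show that FO-definability is undecidable.
A complete procedure need not recognize the definable inputs; it need only be right on them. One could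
even try to search through all first-order sentences $\gamma$. The implication from $\gamma$ to
$\forall\bar P\,\forall x\,\mathrm{ST}_x(\varphi)$ can be confirmed by finding a proof of
$\forall x\,\mathrm{ST}_x(\varphi)$ from $\gamma$, with the $P_i$ as new predicates. It is the converse
implication for which no such search is at hand.

A negative answer even under the promise of definability needs a family of axioms \emph{all of which are
FO-definable}, but whose definitions cannot be computed. We construct such a family.

\begin{theorem}\label{thm:main}
There is no computable complete procedure. In fact there are a fixed first-order sentence $\alpha$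
and a computable sequence $(\varphi_e)$ of modal formulas in one variable $p$ such that
\begin{enumerate}
\item[\textup{(1)}] every $\varphi_e$ is FO-definable;
\item[\textup{(2)}] $\varphi_e\equiv\alpha$ if and only if the $e$-th program, run on empty input, does not halt.
\end{enumerate}
\end{theorem}

The two further theorems measure the difficulty. Here $\le_T$ is Turing reducibility, $0'$ is the
halting problem and $0''$ is the halting problem relative to $0'$; every $\Sigma_2$ and every $\Pi_2$
set is decidable from $0''$, and every $\Sigma_2$-complete set $S$ satisfies $S\equiv_T0''$.

\begin{theorem}\label{thm:strength}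
For an oracle $X$, some complete procedure is \textup{(}partial\textup{)} $X$-computable if and only
if $0''\le_T X$. The lower bound already holds for procedures that need only be correct on FO-definable
one-variable inputs.
\end{theorem}

\begin{theorem}\label{thm:sound}
Let $\alpha$ be the sentence defined in Section~\textup{\ref{sec:formulas}}, with which we prove
Theorem~\textup{\ref{thm:main}}. The set of one-variable modal formulas
$\varphi$ with $\varphi\equiv\alpha$ is $\Pi^1_1$-hard. Hence no sound complete procedure is
computable in any hyperarithmetical oracle.
\end{theorem}

Since $0''$ is hyperarithmetical, a complete procedure computable in $0''$ is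
necessarily unsound: it gives wrong answers on some inputs that are not FO-definable.

\section{The mechanism on a clock}\label{sec:clock}

The mechanism is visible already in a case with no computation in it. For this section
only, let structures carry a second relation $U$, with modalities $\Diamond_u,\Box_u$, and four sets
$A_1,\dots,A_4$ named by constants $a_1,\dots,a_4$. Let $g(1)=2$, $g(2)=g(3)=3$, $g(4)=4$: a clock
that starts in $1$ and then shows $2,3,3,3,\dots$. Let $\theta$ be the conjunction of
\[
\Box p\to\Box\Box_u p,\qquad \Box\neg(a_i\wedge a_j)\ (i<j),\qquad
\Box(a_i\to\Diamond_u\top\wedge\Box_u a_{g(i)})\ (1\le i\le4),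
\]
and for $T\in\{3,4\}$ put
\[
\Omega_T=\Box(a_T\to p)\wedge\Box(\Box_up\to p)\to\Box(a_1\to p),\qquad
\varphi_T=\Diamond a_1\to(\theta\wedge\Omega_T).
\]
Local validity of $\theta$ at $x$ is a first-order condition $\mathrm{Fo}(x)$: as in the transitivity
example, the first formula says that $R[x]$ is closed under $U$, and the others contain no variable. The
formula $\Omega_T$ is an induction principle: if $p$ holds at the target $a_T$ and is inherited
backward along $U$, then it holds at the start.

Let $x$ satisfy $\Diamond a_1$ and $\mathrm{Fo}(x)$, and choose $y_0\in R[x]\cap A_1$. By $\theta$ there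
is an infinite $U$-path $y_0,y_1,y_2,\dots$ in $R[x]$, and every such path passes through
$A_1,A_2,A_3,A_3,\dots$.

\emph{The target that is not reached, $T=4$.} No $y_t$ lies in $A_4$, since the $A_i$ are disjoint on $R[x]$.
Take $P=W\setminus\{y_t:t\in\omega\}$.
Both premises of $\Omega_4$ hold at $x$; for the second, a point outside $P$ is some $y_t$, and its
successor $y_{t+1}$ is outside $P$. But $y_0\notin P$, so $\Omega_4$ fails. Hence $\varphi_4$ is valid if and
only if \emph{no} point satisfies $\Diamond a_1$.

\emph{The target that is reached, $T=3$.} Let $P$ satisfy both premises and suppose some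
$y_0\in R[x]\cap A_1$ is outside $P$. Then $\Box_up$ fails at $y_0$, so there is a successor
$y_1\in R[x]\cap A_2$ outside $P$, and likewise a successor $y_2\in R[x]\cap A_3$ of $y_1$ outside $P$. This
contradicts the first premise. So $\Omega_3$ holds automatically, and $\varphi_3$ is valid if and only if
$\forall x\,(\Diamond a_1(x)\to\mathrm{Fo}(x))$. This is a different condition: it holds, with a point
satisfying $\Diamond a_1$, when $x$ is $R$-related to exactly $y_0,y_1,y_2$, there are no other points or
$R$-arrows, $U$ is $y_0\to y_1\to y_2\to y_2$, and $A_1,A_2,A_3,A_4$ are
$\{y_0\},\{y_1\},\{y_2\},\emptyset$.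

``Every infinite path meets the target'' is not by itself a first-order condition, but here the first-order part
$\theta$ forces the path to follow a definite process. Whether or not the process reaches its target,
the axiom is FO-definable; \emph{which} first-order sentence defines it depends on whether the target is
reached. If the clock is replaced by a Turing machine, this becomes the halting problem. Three
things must be added: the process needs an unbounded tape; the relation $U$ and the labels must be
expressed by the single relation $R$; and a frame must exist in which a computation is really present.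

\section{Machines as one-sided automata}\label{sec:automata}

A tape is a row of cells, and time stacks the rows. We use the following local form of a
computation.

\begin{definition}
An \emph{automaton} $\mathfrak A$ consists of disjoint finite sets $L,N$ with
$L\cup N=\{1,\dots,m\}$, elements $a_0=1\in L$ and $b_0\in N$, maps
\[
g:L\times N\to\mathcal P(L\setminus\{a_0\})\setminus\{\emptyset\},\qquad
f:(L\cup N)\times N\times N\to N\setminus\{b_0\},
\]
and sets $T,B\subseteq L$. A \emph{run} is a map $c:\omega\times\omega\to L\cup N$, written $c(t,i)$ for time
$t$ and position $i$, with $c(0,0)=a_0$, $c(0,i)=b_0$ for $i\ge1$, and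
\[
c(t{+}1,0)\in g(c(t,0),c(t,1)),\qquad
c(t{+}1,i)=f(c(t,i{-}1),c(t,i),c(t,i{+}1))\quad(i\ge1).
\]
A run is \emph{good} if $c(t,0)\in T$ for some $t$ and $c(t,0)\notin B$ for all $t$. It is
\emph{recurrently good} if $c(t,0)\in T$ for infinitely many $t$ and $c(t,0)\notin B$ for all $t$.
\end{definition}

In every run $c(t,0)\in L$, and $c(t,i)\in N$ for $i\ge1$. Since $g$ never outputs $a_0$ and $f$
never outputs $b_0$, the letter $a_0$ occurs only at $(0,0)$ and $b_0$ only at time $0$. So the initial row
carries letters of its own, by which a formula can recognize it. Nondeterminism is confined to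
position~$0$: the choice made at time $t+1$ is the letter at one cell, and the rest of the row is
determined by the previous row.

\paragraph{Turing machines.}
Consider one-tape machines with cells $0,1,2,\dots$ Cell $0$ permanently carries an endmarker
$\vdash$: it is never overwritten there and never written elsewhere. Initially the other cells are blank and the
head is on cell $0$ in state $q_0$. The transition table $\Delta(q,s)\neq\emptyset$ is total; its entries are
triples of new state, new symbol, and move (left, stay, right). For $s\ne{\vdash}$ the set $\Delta(q,s)$ is a
singleton. On $\vdash$ the head never moves left, and if $|\Delta(q,\vdash)|>1$ then all options leave the head on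
cell $0$. So a choice is made only on cell $0$ and affects only the new state.

Let $Q$ be the set of states, $\Gamma$ the tape alphabet, $\Gamma'=\Gamma\setminus\{\vdash\}$, and
\[
L=\{a_0,\vdash\}\cup(Q\times\{\vdash\}),\qquad N=\{b_0\}\cup\Gamma'\cup(Q\times\Gamma').
\]
A pair $(q,s)$ means that the cell contains $s$ and the head is there in state $q$. The letters $a_0$ and
$b_0$ are fresh copies of $(q_0,\vdash)$ and of the blank; in arguments of $g$ and $f$ they are read as what
they copy. Number the elements of $L\cup N$ by $1,\dots,m$ with $a_0=1$. Define $g(a,b)$ as follows.
\begin{itemize}
\item If $a=(q,\vdash)$ and the options in $\Delta(q,\vdash)$ leave the head on cell $0$, then $g(a,b)$ is the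
set of all $(q',\vdash)$ with $q'$ the new state of an option. If the single option moves right, then
$g(a,b)=\{\vdash\}$.
\item If $a={\vdash}$, then $g(a,b)=\{(q',\vdash)\}$ if $b=(q,s)$ and the entry of $\Delta(q,s)$ moves
left into state $q'$; otherwise $g(a,b)=\{\vdash\}$.
\end{itemize}
Define $f(a,b,b')$ as follows.
\begin{itemize}
\item If $b=(q,s)$ and $\Delta(q,s)$ has new state $q'$ and new symbol $s'$, then the value is $(q',s')$ if the
head stays, and $s'$ if it moves.
\item If $b=s$ carries no head, then the value is $(q',s)$ if $a$ carries a head whose single option moves right
into $q'$, or else if $b'$ carries a head whose option moves left into $q'$; in all other cases it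
is $s$.
\end{itemize}
The outputs are never $a_0$ or $b_0$. By induction on time, each row of a run carries exactly one head, and
successive rows are successive configurations; conversely every run of the machine is obtained in this
way. So runs of the automaton are exactly runs of the machine. Here it matters that a choice
never moves the head: otherwise the contents of cells $0$ and $1$ would have to be chosen together, and $f$
would not be a function.

For designated states $q_T,q_B\neq q_0$ we put $T=\{(q_T,\vdash)\}$ and $B=\{(q_B,\vdash)\}$, or
$B=\emptyset$. Thus only visits of the head to cell $0$ are monitored. In the machines below, $q_T$ and $q_B$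
are entered only when the head is on cell $0$, by a step that leaves it there, and only where the
description says so.

\section{Writing an automaton into a modal axiom}\label{sec:formulas}

Fix an automaton $\mathfrak A$.

\paragraph{Labels and two directions from one relation.}
We use variable-free formulas as labels. Put
\[
d_0=\Box\bot,\qquad d_{k+1}=\Diamond d_k\wedge\Box d_k .
\]
So $d_k$ says that every maximal path from the point has exactly $k$ steps.
For $j<k$ the formula $d_j\wedge d_k$ is unsatisfiable, by induction on $j$: $d_0\wedge d_k$ is contradictory
because $d_k$ implies $\Diamond\top$, and $d_{j+1}\wedge d_{k+1}$ implies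
$\Diamond(d_j\wedge d_k)$. A point is labeled by the formulas $d_k$ that hold at its successors. Put
\[
\rho=\Diamond d_0,\qquad \upsilon=\Diamond d_1,\qquad \chi=\Diamond d_2,\qquad
\tau_a=\chi\wedge\Diamond d_{2+a}\quad(1\le a\le m).
\]
Here $\chi$ is meant to say ``this is a cell'', $\tau_a$ ``this is a cell with letter $a$'', and $\rho$ and
$\upsilon$ mark intermediate points on the way from a cell to its right neighbor and to its successor in time
(``up''). Accordingly define
\[
\Diamond_r\psi=\Diamond(\rho\wedge\Diamond(\chi\wedge\psi)),\quad
\Diamond_u\psi=\Diamond(\upsilon\wedge\Diamond(\chi\wedge\psi)),\quad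
\Box_r=\neg\Diamond_r\neg,\quad \Box_u=\neg\Diamond_u\neg .
\]
In every frame these are the modalities of the first-order definable relations
\[
yR_rz:\ \exists w\,(yRw\wedge\rho(w)\wedge wRz\wedge\chi(z)),\qquad
yR_uz:\ \exists w\,(yRw\wedge\upsilon(w)\wedge wRz\wedge\chi(z)).
\]
In particular every target of $R_r$ or $R_u$ satisfies $\chi$. An \emph{r-path} (\emph{u-path}) is a
finite or infinite sequence of points in which consecutive points are $R_r$-related ($R_u$-related).

\paragraph{The guard.}
Put $\sigma=\tau_1=\tau_{a_0}$, $\delta=\Diamond\sigma$, and $\alpha=\forall x\,\neg\delta(x)$. Since $a_0=1$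
for every automaton, these three do not depend on $\mathfrak A$. A point satisfying $\delta$ sees the start
of a computation; $\alpha$ says that there is none.

\paragraph{The local rules.}
Let $\theta$ be the conjunction of the following formulas.
\begin{enumerate}
\item[(A1)] $\Box p\to\Box\Box_rp$ and $\Box p\to\Box\Box_up$
\item[(A2)] $\Box(\chi\to\Diamond_r\top)$
\item[(A3)] $\Box(\Diamond_u\Diamond_rp\to\Diamond_r\Diamond_up)$
\item[(A4)] $\Box\neg(\tau_a\wedge\tau_b)$ for $a\ne b$
\item[(A5)] $\Box(\tau_{a_0}\vee\tau_{b_0}\to\Box_r\tau_{b_0})$
\item[(A6)] $\Box(\tau_a\to\Diamond_u\top)$ for $a\in L$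
\item[(A7)] $\Box\bigl(\tau_a\wedge\Diamond_r\tau_b\to\Box_u\bigvee_{a'\in g(a,b)}\tau_{a'}\bigr)$
for $a\in L$, $b\in N$
\item[(A8)] $\Box\bigl(\tau_a\wedge\Diamond_r(\tau_b\wedge\Diamond_r\tau_{b'})\to
\Box_r\Box_u\tau_{f(a,b,b')}\bigr)$ for $a\in L\cup N$, $b,b'\in N$
\item[(A9)] $\Box\neg\tau_a$ for $a\in B$
\end{enumerate}
All of these are evaluated at one point $x$, the observer. (A1) keeps the computation within its view.
(A2), (A6) let it continue to the right and upward, (A4) makes letters unique, (A5) describes the initial row,
(A7), (A8) describe the transitions, and (A9) forbids $B$. In (A8) we stand at position $i-1$, because from there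
the three cells $i-1,i,i+1$ are reached by moving to the right only, and $R_r$ has no converse modality. (A3) lets
us project a path in one row down to the previous row.

\paragraph{The induction principles.}
Let $\pi_T=\bigvee_{a\in T}\tau_a$ and $\lambda=\bigvee_{a\in L}\tau_a$, and
\begin{align*}
\Omega&=\Box(\pi_T\to p)\wedge\Box(\Box_up\to p)\to\Box(\sigma\to p),
&\varphi_{\mathfrak A}&=\delta\to(\theta\wedge\Omega),\\
\Omega'&=\Box(\Box_u(\pi_T\vee p)\to p)\to\Box(\lambda\to p),
&\varphi'_{\mathfrak A}&=\delta\to(\theta\wedge\Omega').
\end{align*}
Both $\varphi_{\mathfrak A}$ and $\varphi'_{\mathfrak A}$ contain the single variable $p$. Since $\delta$ is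
variable-free, $F\models\varphi_{\mathfrak A}$ if and only if every conjunct of $\theta\wedge\Omega$ is
locally valid at each $x$ with $\delta(x)$; similarly for $\varphi'_{\mathfrak A}$. In particular $\alpha$
implies both axioms.

The next lemma is the argument of Section~\ref{sec:clock} in general: $\theta$ is first-order, $\Omega$ says that
every infinite u-path from a start meets the target, and $\Omega'$ says that every infinite u-path through
position $0$ meets it again later. When (A1) is locally valid at $x$, part (i) supplies the closure assumption in
(iii) and (iv).

\begin{lemma}[Local meaning]\label{lem:local}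
Let $x$ be a point of a frame.
\begin{enumerate}
\item[\textup{(i)}] \textup{(A1)} is locally valid at $x$ if and only if $R[x]$ is closed under $R_r$ and $R_u$.
\item[\textup{(ii)}] \textup{(A3)} is locally valid at $x$ if and only if for all $y\in R[x]$ and all $w,w'$ with
$yR_uw$ and $wR_rw'$, there is $z$ with $yR_rz$ and $zR_uw'$.
\item[\textup{(iii)}] Let $R[x]$ be closed under $R_u$. Then $\Omega$ is locally valid at $x$ if and
only if every infinite u-path $y_0,y_1,\dots$ with $xRy_0$ and $\sigma(y_0)$ contains a point
satisfying $\pi_T$.
\item[\textup{(iv)}] Let $R[x]$ be closed under $R_u$. Then $\Omega'$ is locally valid at $x$ if and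
only if every infinite u-path $y_0,y_1,\dots$ with $xRy_0$ and $\lambda(y_0)$ contains a
point $y_t$ with $t\ge1$ satisfying $\pi_T$.
\end{enumerate}
Hence local validity of $\theta$ at $x$ is a first-order property $\mathrm{Fo}(x)$.
\end{lemma}

\begin{proof}
(i) ``Only if'': take $P=R[x]$. ``If'': any $P$ that makes $\Box p$ true at $x$ contains $R[x]$.

(ii) ``Only if'': take $P=\{w'\}$. Then $\Diamond_u\Diamond_rp$ holds at $y$, so $\Diamond_r\Diamond_up$ does, which
yields $z$. ``If'': let $P$ be given and let $\Diamond_u\Diamond_rp$ hold at $y\in R[x]$, witnessed by $w$ and
$w'\in P$. The point $z$ witnesses $\Diamond_r\Diamond_up$ at $y$.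

(iii) Suppose a path as described contains no point satisfying $\pi_T$. Let
$P=W\setminus\{y_t:t\in\omega\}$. Then $\Box(\pi_T\to p)$ holds at $x$. So does $\Box(\Box_up\to p)$, since a
point outside $P$ is some $y_t$, and its $R_u$-successor $y_{t+1}$ is outside $P$. But $y_0\in R[x]\setminus P$
satisfies $\sigma$, so $\Omega$ fails for this $P$. Conversely, suppose $\Omega$ fails at $x$ for some $P$: the
premises hold and some $y_0\in R[x]\setminus P$ satisfies $\sigma$. A point $y\in R[x]\setminus P$ does not
satisfy $\pi_T$, by the first premise, and has an $R_u$-successor outside $P$, by the second; that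
successor lies in $R[x]$ by closure. Iterating from $y_0$ (dependent choice) gives an infinite u-path without
points satisfying $\pi_T$.

(iv) Suppose a path as described has no $y_t$ with $t\ge1$ satisfying $\pi_T$, and let
$P=W\setminus\{y_t:t\in\omega\}$. A point outside $P$ is some $y_t$, and its $R_u$-successor $y_{t+1}$ satisfies
neither $\pi_T$ nor $p$. So the premise of $\Omega'$ holds at $x$, while $y_0\in R[x]\setminus P$ satisfies
$\lambda$. Conversely, let $\Omega'$ fail for $P$, with $y_0\in R[x]\setminus P$ satisfying $\lambda$. Every
$y\in R[x]\setminus P$ has an $R_u$-successor that satisfies neither $\pi_T$ nor $p$, and by closure it again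
lies in $R[x]\setminus P$. Iterating gives an infinite u-path in which no $y_t$ with $t\ge1$ satisfies $\pi_T$.

The last claim follows from (i) and (ii), since the remaining formulas in $\theta$ are variable-free.
\end{proof}

\section{Every upward path traces a run}\label{sec:tracking}

A frame that validates $\theta$ at $x$ may be quite unlike a grid: points may have many $R_r$- and
$R_u$-successors, and paths may close up. Still, each upward path from a start
follows a single run.

\begin{lemma}[Tracking]\label{lem:track}
Let $\mathrm{Fo}(x)$ hold and let $y_0,y_1,\dots$ be a finite or infinite u-path with $xRy_0$ and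
$\sigma(y_0)$. There is a map $c$, defined at all $(t,i)$ for which $y_t$ is defined and satisfying the
defining conditions of a run at these times, such that every r-path $y_t=z_0,z_1,\dots,z_i$ lies in $R[x]$
and satisfies $\tau_{c(t,i)}(z_i)$. Every finite such u-path extends to an infinite one.
\end{lemma}

We call $c$ the \emph{trace} of the path. It is uniquely determined, by (A4) and because
r-paths of every length start at $y_t$, as the proof shows. The trace of an infinite path is a run.

\begin{proof}
By (A1) all points concerned lie in $R[x]$. They all satisfy $\chi$: $y_0$ because of $\sigma$, the others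
as targets of $R_r$ or $R_u$. So by (A2) every r-path under consideration can be prolonged. We
construct $c(t,\cdot)$ by induction on $t$.

For $t=0$ put $c(0,0)=a_0$ and $c(0,i)=b_0$ for $i\ge1$. We have $\tau_{a_0}(y_0)$, and (A5),
applied along an r-path from $y_0$, gives $\tau_{b_0}(z_i)$ for $i\ge1$.

Suppose that $c(t,\cdot)$ is constructed and $y_{t+1}$ is defined. By (A2) and the induction hypothesis, $y_t$
satisfies $\tau_{c(t,0)}\wedge\Diamond_r\tau_{c(t,1)}$, with $c(t,0)\in L$ and $c(t,1)\in N$. By (A7) and (A4),
$y_{t+1}$ satisfies $\tau_{a'}$ for exactly one $a'\in g(c(t,0),c(t,1))$. Put $c(t+1,0)=a'$, and define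
$c(t+1,i)$ for $i\ge1$ by $f$, as a run requires.

Let $y_{t+1}=w_0,w_1,\dots,w_i$ be an r-path with $i\ge1$; we need $\tau_{c(t+1,i)}(w_i)$. Put $z_0=y_t$,
so that $z_0R_uw_0$. Given $z_j\in R[x]$ with $z_jR_uw_j$, the relation $w_jR_rw_{j+1}$ and (A3) yield $z_{j+1}$
with $z_jR_rz_{j+1}$ and $z_{j+1}R_uw_{j+1}$, and $z_{j+1}\in R[x]$ by (A1). Thus $z_0,\dots,z_i$ is an r-path
from $y_t$ lying below $w_0,\dots,w_i$. Prolong it by some $z_{i+1}$. By the induction hypothesis $z_{i-1}$
satisfies
\[
\tau_{c(t,i-1)}\wedge\Diamond_r\bigl(\tau_{c(t,i)}\wedge\Diamond_r\tau_{c(t,i+1)}\bigr).
\]
Since $z_{i-1}R_rz_iR_uw_i$, (A8) shows that $w_i$ satisfies $\tau_{c(t+1,i)}$.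

Finally, the last point $y_t$ of a finite path satisfies $\tau_{c(t,0)}$ with $c(t,0)\in L$, so by (A6) it has
an $R_u$-successor. The longer path satisfies the same hypotheses, so by dependent choice the path extends to an
infinite one.
\end{proof}

The choice made at time $t+1$ is read off from the single point $y_{t+1}$. If $f$ could make choices
as well, different r-paths from $y_{t+1}$ might record different ones, and there would be no trace.

\section{A frame for each run}\label{sec:frame}

Conversely, each run $c$ has a frame $F_c$ (Figure~\ref{fig:cell}). Its points, all distinct, are a root $x_0$,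
cells $(t,i)$ and edge points $r_{t,i}$, $u_{t,i}$ for all $t,i\in\omega$, and chain points
$\kappa_0,\dots,\kappa_{m+2}$. Its arrows, for all $t,i\in\omega$ and $0\le k\le m+1$, are
\begin{gather*}
x_0\to(t,i),\qquad (t,i)\to r_{t,i},\ u_{t,i},\ \kappa_2,\ \kappa_{2+c(t,i)},\\
r_{t,i}\to(t,i+1),\ \kappa_0,\qquad u_{t,i}\to(t+1,i),\ \kappa_1,\qquad \kappa_{k+1}\to\kappa_k .
\end{gather*}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[->,>=stealth,shorten >=1pt,every node/.style={inner sep=2.5pt}]
\node (x) at (-3.2,1.7) {$x_0$};
\node (c) at (0,0) {$(t,i)$};
\node (r) at (2.6,0) {$r_{t,i}$};
\node (cr) at (5.2,0) {$(t,i+1)$};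
\node (u) at (0,1.6) {$u_{t,i}$};
\node (cu) at (0,3.2) {$(t+1,i)$};
\node (k0) at (4,-1.9) {$\kappa_0$};
\node (k1) at (2,-1.9) {$\kappa_1$};
\node (k2) at (0,-1.9) {$\kappa_2$};
\node (k3) at (-1.7,-1.9) {$\kappa_3$};
\node (dd) at (-3.2,-1.9) {$\cdots$};
\node (ka) at (-4.8,-1.9) {$\kappa_{2+a}$};
\draw (x) -- (c);
\draw (x) -- (cu);
\draw (c) -- (r);
\draw (r) -- (cr);
\draw (c) -- (u);
\draw (u) -- (cu);
\draw (r) -- (k0);
\draw (u) -- (k1);
\draw (c) -- (k2);
\draw (c) -- (ka);
\draw (k1) -- (k0);
\draw (k2) -- (k1);
\draw (k3) -- (k2);
\draw (dd) -- (k3);
\draw (ka) -- (dd);
\end{tikzpicture}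
\caption{Part of the frame $F_c$ around a cell $(t,i)$ with letter $a=c(t,i)$. The root $x_0$ sees every cell;
its arrow to $(t,i+1)$ and the arrows out of the two neighboring cells are not drawn.
The point $\kappa_k$ on the chain is the only point satisfying $d_k$. A cell is
recognized by its arrow to $\kappa_2$, its letter by the arrow to $\kappa_{2+a}$, and the points on the way
to the right and upward neighbors by their arrows to $\kappa_0$ and $\kappa_1$. The chain continues
to the left up to $\kappa_{m+2}$.}
\label{fig:cell}
\end{figure}

\begin{lemma}\label{lem:frame}
In $F_c$ the following hold.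
\begin{enumerate}
\item[\textup{(i)}] For $k\le m+2$, $d_k$ holds exactly at $\kappa_k$.
\item[\textup{(ii)}] $\tau_a$ holds exactly at the cells $(t,i)$ with $c(t,i)=a$.
\item[\textup{(iii)}] $R_r$ consists of the pairs $\bigl((t,i),(t,i+1)\bigr)$, and $R_u$ of the pairs
$\bigl((t,i),(t+1,i)\bigr)$.
\item[\textup{(iv)}] $\delta$ holds only at $x_0$.
\item[\textup{(v)}] $\theta$ is locally valid at $x_0$ if and only if $c(t,0)\notin B$ for all $t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By induction on $k$ the point $\kappa_k$ satisfies $d_k$, hence no other $d_j$. A cell has successors and
sees $\kappa_2$ and $\kappa_{2+c(t,i)}$. Since $c(t,i)\ge1$, these are distinct and satisfy no common $d_j$, so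
the cell satisfies no $d_j$. Edge points and $x_0$ have successors and see a cell, which satisfies no
$d_j$, so they satisfy none either.

(ii) By (i), $\rho$ holds exactly at the points that see $\kappa_0$, namely the $r_{t,i}$ and $\kappa_1$;
$\upsilon$ exactly at the $u_{t,i}$ and $\kappa_2$; and $\chi$ exactly at the cells and $\kappa_3$. Since
$\kappa_3$ sees only $\kappa_2$, it satisfies no $\tau_a$ with $a\ge1$. A cell sees $\kappa_{2+a}$, for $a\ge1$,
if and only if $a$ is its letter.

(iii) The points $\kappa_1$ and $\kappa_2$ see no point satisfying $\chi$, so they cannot be the intermediate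
points for $R_r$ and $R_u$. The only successor of $r_{t,i}$ satisfying $\chi$ is $(t,i+1)$, and that of
$u_{t,i}$ is $(t+1,i)$. The edge points $r_{t,i}$ and $u_{t,i}$ are seen only by $(t,i)$.

(iv) The letter $a_0$ occurs in $c$ only at $(0,0)$, so this cell is the only point satisfying $\sigma$.
No edge point leads to it, so only $x_0$ sees it.

(v) The set $R[x_0]$ is the set of all cells. We use (ii), (iii) and Lemma~\ref{lem:local}. (A1) holds since
$R_r$ and $R_u$ lead to cells. (A2) and (A6) hold since every cell has an $R_r$- and an $R_u$-successor. (A3)
holds since from $(t,i)$ one reaches $(t+1,i+1)$ also through $(t,i+1)$. (A4) holds since each cell has one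
letter. (A5) holds since cells with letter $a_0$ or $b_0$ have time $0$, so that their right neighbors carry
$b_0$. In (A7) the cell satisfying $\tau_a$, $a\in L$, is some $(t,0)$; then $b=c(t,1)$, and the
$R_u$-successor $(t+1,0)$ has a letter in $g(a,b)$. In (A8), at a cell $(t,i)$, the letters are $a=c(t,i)$,
$b=c(t,i+1)$, $b'=c(t,i+2)$, and the only cell reached by $R_r$ and then $R_u$ is $(t+1,i+1)$, whose letter is
$f(a,b,b')$. Finally (A9) holds if and only if no cell has a letter in $B$; since $B\subseteq L$, only
the cells $(t,0)$ matter.
\end{proof}

If $b_0$ were the ordinary blank, (A5) would say, at all times, that everything to the right of a blank is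
blank. This is why the initial row has its own letters.

\section{What the axioms say}\label{sec:prop}

\begin{proposition}\label{prop}
Let $\mathfrak A$ be an automaton.
\begin{enumerate}
\item[\textup{(a)}] If $\mathfrak A$ has no good run, then $\varphi_{\mathfrak A}\equiv\alpha$.
\item[\textup{(b)}] If $\mathfrak A$ has a good run, then $\varphi_{\mathfrak A}\not\equiv\alpha$.
\item[\textup{(c)}] If $\mathfrak A$ has at most one good run, then $\varphi_{\mathfrak A}$ is FO-definable.
\item[\textup{(d)}] $\varphi'_{\mathfrak A}\equiv\alpha$ if and only if $\mathfrak A$ has no recurrently
good run.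
\end{enumerate}
\end{proposition}

The idea for (c) is that uniqueness of the good run provides one time bound $s$ for meeting the target that is
valid for all u-paths in all frames. It turns the condition on infinite paths in Lemma~\ref{lem:local}(iii) into
a first-order condition on paths with $s$ steps.

\begin{proof}
As noted, $\alpha$ implies $\varphi_{\mathfrak A}$ and $\varphi'_{\mathfrak A}$. The main
point is the following.

\smallskip
\noindent$(*)$ \emph{If $\theta\wedge\Omega$ is locally valid at $x$, then every infinite u-path
$y_0,y_1,\dots$ with $xRy_0$ and $\sigma(y_0)$ traces a good run.}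

\smallskip
\noindent Let $c$ be its trace. By (A9), $c(t,0)\notin B$ for all $t$. By Lemma~\ref{lem:local}(iii) some $y_t$
satisfies $\pi_T$, and by (A4) then $c(t,0)\in T$.

(a) Let $F\models\varphi_{\mathfrak A}$ and suppose $\delta(x)$. Then $\theta\wedge\Omega$ is locally valid at $x$,
and there is $y_0$ with $xRy_0$ and $\sigma(y_0)$. By Lemma~\ref{lem:track} it starts an infinite u-path, so
$(*)$ gives a good run, a contradiction. Hence $F\models\alpha$.

(b) Let $c$ be a good run. By Lemma~\ref{lem:frame}, $F_c\not\models\alpha$, $x_0$ is the only point at which
$\theta\wedge\Omega$ has to be checked, and $\theta$ is locally valid there. The only infinite u-path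
from the only point satisfying $\sigma$ is $(0,0),(1,0),(2,0),\dots$; it meets $\pi_T$ because $c(t,0)\in T$ for
some $t$. By Lemma~\ref{lem:local}(iii), $\Omega$ is locally valid at $x_0$. So
$F_c\models\varphi_{\mathfrak A}$.

(c) If there is no good run, use (a). Otherwise let $c^*$ be the only good run and let $s$ be a time with
$c^*(s,0)\in T$. Let $\beta$ be the first-order sentence
\[
\forall x\Bigl(\delta(x)\to \mathrm{Fo}(x)\wedge\neg\exists y_0\dots y_s\Bigl[xRy_0\wedge\sigma(y_0)\wedge
\bigwedge_{j<s}y_jR_uy_{j+1}\wedge\bigwedge_{j\le s}\neg\pi_T(y_j)\Bigr]\Bigr).
\]
We show $\varphi_{\mathfrak A}\equiv\beta$. Let $F\models\varphi_{\mathfrak A}$ and $\delta(x)$. Then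
$\mathrm{Fo}(x)$ holds. Suppose $y_0,\dots,y_s$ are as in the bracket. By Lemma~\ref{lem:track} they extend to
an infinite u-path. By $(*)$ its trace is good, hence equals $c^*$. So $y_s$ satisfies $\tau_{c^*(s,0)}$ and
therefore $\pi_T$, a contradiction.

Conversely let $F\models\beta$ and $\delta(x)$. Then $\theta$ is locally valid at $x$. By $\beta$, every
infinite u-path $y_0,y_1,\dots$ with $xRy_0$ and $\sigma(y_0)$ meets $\pi_T$ among $y_0,\dots,y_s$. By
Lemma~\ref{lem:local}(iii), $\Omega$ is locally valid at $x$. So $F\models\varphi_{\mathfrak A}$.

(d) Suppose first that there is no recurrently good run, and let $F\models\varphi'_{\mathfrak A}$. If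
$\delta(x)$ held for some $x$, then $\theta\wedge\Omega'$ would be locally valid at $x$, and by
Lemma~\ref{lem:track} there would be an infinite u-path
$y_0,y_1,\dots$ with $xRy_0$, $\sigma(y_0)$ and a trace $c$. By (A9), $c(t,0)\notin B$ for all $t$. For each
$t$ the point $y_t\in R[x]$ satisfies $\lambda$, since $c(t,0)\in L$. By Lemma~\ref{lem:local}(iv), applied to
the path $y_t,y_{t+1},\dots$, some $y_{t'}$ with $t'>t$ satisfies $\pi_T$, so $c(t',0)\in T$ by (A4). Thus $c$
is recurrently good, a contradiction. Hence $F\models\alpha$, and $\varphi'_{\mathfrak A}\equiv\alpha$.

Conversely let $c$ be a recurrently good run. As in (b), $F_c\not\models\alpha$ and only $\Omega'$ at $x_0$ has to be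
checked. The cells satisfying $\lambda$ are the $(t,0)$, and the only infinite u-path from $(t,0)$ is
$(t,0),(t+1,0),\dots$; since $c(t',0)\in T$ for some $t'>t$, Lemma~\ref{lem:local}(iv) applies. So
$F_c\models\varphi'_{\mathfrak A}$ and $\varphi'_{\mathfrak A}\not\equiv\alpha$.
\end{proof}

\section{No computable complete procedure}\label{sec:main}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Let $M_e$ be a deterministic machine, as in Section~\ref{sec:automata}, that simulates the $e$-th program on empty
input. If the program halts, then $M_e$ returns to cell $0$, enters $q_T$ and stays there forever.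
Let $B=\emptyset$, let $\mathfrak A_e$ be the associated automaton, and let
$\varphi_e=\varphi_{\mathfrak A_e}$. The map $e\mapsto\varphi_e$ is computable.

The automaton $\mathfrak A_e$ has exactly one run, and this run is good if and only if the program halts. So every
$\varphi_e$ is FO-definable by Proposition~\ref{prop}(c), and by (a) and (b) $\varphi_e\equiv\alpha$ if and
only if the program does not halt. This proves (1) and (2).

Suppose that $\mathcal A$ is a computable complete procedure. By (1), $\gamma_e=\mathcal A(\varphi_e)$ is defined for
every $e$, computable from $e$, and equivalent to $\varphi_e$. By (2) and G\"odel's completeness theorem,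
\begin{equation}\label{eq:key}
\text{program $e$ does not halt}\iff \gamma_e\leftrightarrow\alpha\ \text{is logically valid}
\iff\ \vdash\gamma_e\leftrightarrow\alpha .
\end{equation}
The right-hand side is computably enumerable in $e$; the set of non-halting programs is not. This is a
contradiction.
\end{proof}

In this proof only two sentences compete. If program $e$ halts, then by Lemma~\ref{lem:track} every infinite u-path
from a start traces the unique run and meets $\pi_T$, so that $\varphi_e\equiv\forall x\,(\delta(x)\to\mathrm{Fo}(x))$,
as for the clock; otherwise $\varphi_e\equiv\alpha$. Both candidates are computable from $e$. Only the choice between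
them is not.

\section{The exact strength}\label{sec:strength}

For the lower bound we use choices. A good run makes a guess, reports it by reaching $T$,
and is never refuted in $B$. This expresses $\exists w\,\forall n\,D(w,n)$, the form of a $\Sigma_2$
condition. By Proposition~\ref{prop}(c) we keep all axioms FO-definable if at most one guess is correct, so we
first make the witness $w$ unique.

\begin{proof}[Proof of the lower bound in Theorem~\textup{\ref{thm:strength}}]
Let $\mathcal A$ be partial computable in $X$ and, on all FO-definable one-variable inputs, defined and correct.
Equivalence \eqref{eq:key} holds for $\gamma_e=\mathcal A(\varphi_e)$, so the set of non-halting programs is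
computably enumerable in $X$. The set of halting programs is computably enumerable. Hence $0'\le_TX$.

Let $S$ be a $\Sigma_2$-complete set, $e\in S\iff\exists k\,\forall n\,D_0(e,k,n)$ with $D_0$ decidable. Code finite
sequences of numbers bijectively by numbers. Let $D(e,w,n)$ say that $w$ codes a sequence
$(n_0,\dots,n_{k-1})$, that each $n_j$ is the least $n'$ with $\neg D_0(e,j,n')$, and that $D_0(e,k,n)$.
This is decidable. If $D(e,w,n)$ holds for all $n$, then $k$ satisfies $\forall n\,D_0(e,k,n)$, no $j<k$ does, and
the entries are the least counterexamples for the $j<k$; so $w$ is determined by $e$. Conversely, if $e\in S$, the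
least $k$ with $\forall n\,D_0(e,k,n)$ and the least counterexamples for the $j<k$ give such a $w$. So for each $e$
there is at most one $w$ with $\forall n\,D(e,w,n)$, and there is one if and only if $e\in S$.

Let $M'_e$ work as follows. It keeps a counter $w$ in unary, initially $0$, and starts by entering a state $q_c$ on cell $0$.
In state $q_c$ on cell $0$ it chooses, without moving, between two states. In one of them it
increments the counter and returns to cell $0$ in state $q_c$. The other is $q_T$. After $q_T$ it tests
deterministically $D(e,w,n)$ for $n=0,1,2,\dots$. If a test fails, it returns to cell $0$, enters $q_B$ and stays there;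
otherwise it runs forever.

A run that increments forever never reaches $q_T$, so it is not good. Every other run is determined by the
value $w$ at which it stops incrementing, and it is good if and only if $\forall n\,D(e,w,n)$. So the automaton of
$M'_e$, with $B=\{(q_B,\vdash)\}$, has at most one good run, and it has one if and only if $e\in S$. Let $\psi_e$ be the
corresponding axiom $\varphi_{\mathfrak A}$. By Proposition~\ref{prop}, every $\psi_e$ is FO-definable, and
$\psi_e\equiv\alpha$ if and only if $e\notin S$. Hence $\mathcal A(\psi_e)$ is always defined and
\[
e\notin S\iff\ \vdash\mathcal A(\psi_e)\leftrightarrow\alpha .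
\]
Provability is decidable in $0'$, so the right-hand side is decidable in $X\oplus0'\equiv_TX$. Thus
$0''\equiv_TS\le_TX$.
\end{proof}

For the upper bound, consider the first-order consequences of the \emph{failure} of the axiom. Failure
is existential second-order, and its first-order consequences can be enumerated. If the axiom is FO-definable,
the strongest of them is equivalent to failure.

\begin{proof}[Proof of the upper bound in Theorem~\textup{\ref{thm:strength}}]
Let $\Phi=\forall\bar P\,\psi$ with $\psi$ a first-order sentence; for a modal formula $\varphi$ take
$\psi=\forall x\,\mathrm{ST}_x(\varphi)$. Let $C$ be the set of first-order sentences $\zeta$ in $R,=$ with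
$\neg\psi\vdash\zeta$. It is computably enumerable, uniformly in $\Phi$. Consider the condition
\[
(\dagger)\qquad \zeta\in C,\ \text{ and for all sentences $\zeta'$: either }\zeta'\notin C\ \text{ or }\ \vdash\zeta\to\zeta' .
\]
Its first part is $\Sigma_1$. In the second part a universal quantifier stands before a disjunction of a $\Pi_1$ and a
$\Sigma_1$ condition. So $(\dagger)$ is $\Pi_2$, uniformly in $\Phi$ and $\zeta$, and decidable in $0''$. The procedure
searches for the first $\zeta$ satisfying $(\dagger)$ and outputs $\neg\zeta$.

Let $\Phi\equiv\beta$ with $\beta$ first-order. Every model of $\neg\psi$ is an expansion of a frame in which $\Phi$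
fails, hence satisfies $\neg\beta$. By completeness $\neg\beta\in C$. Every model of $\neg\beta$ is a frame in which
$\exists\bar P\,\neg\psi$ holds, so it has an expansion satisfying $\neg\psi$, and therefore it satisfies every
$\zeta'\in C$. Hence $\vdash\neg\beta\to\zeta'$ for all $\zeta'\in C$. Thus $\neg\beta$ satisfies $(\dagger)$, and the
search terminates. Any two sentences satisfying $(\dagger)$ belong to $C$ and imply each other, so the output is
equivalent to $\beta$, hence to $\Phi$. This procedure is computable in any $X$ with $0''\le_TX$.
\end{proof}

\section{Sound procedures}\label{sec:sound}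

In this section FO-definability of all inputs is given up, and soundness is used in its place. This frees us from
uniqueness of the good run, and with the recurrence condition a run can make infinitely many guesses.

We recall the facts needed. A tree is a set $\mathrm{Tr}\subseteq\omega^{<\omega}$ closed under initial segments. By Kleene,
for a suitable computable enumeration $(\mathrm{Tr}_e)$ of the primitive recursive trees, the set of $e$ for which
$\mathrm{Tr}_e$ has an infinite path is $\Sigma^1_1$-complete. The hyperarithmetical sets are those that are both
$\Sigma^1_1$ and $\Pi^1_1$; a set computably enumerable in a hyperarithmetical set is hyperarithmetical; and there are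
$\Pi^1_1$ sets, such as Kleene's $\mathcal O$, that are not hyperarithmetical.

\begin{proof}[Proof of Theorem~\textup{\ref{thm:sound}}]
Let $M''_e$ work in stages $j=0,1,2,\dots$, keeping all earlier guesses on the tape. At stage $j$ it guesses a number
$n_j$ by choices in a state $q_c$ on cell $0$, as $M'_e$ does: increment, or finish the guess. It then checks
deterministically whether
$(n_0,\dots,n_j)\in\mathrm{Tr}_e$. If not, it goes to cell $0$, enters $q_B$ and stays there. If so, it goes to cell
$0$, enters $q_T$, and proceeds to stage $j+1$.

A run that visits $q_T$ infinitely often and never enters $q_B$ finishes all its guesses and passes all its checks,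
so $n_0,n_1,\dots$ is an infinite path of $\mathrm{Tr}_e$. Conversely, the run that guesses the entries of an infinite path
is recurrently good. (A run that increments forever at some stage visits $q_T$ only finitely often.) By
Proposition~\ref{prop}(d), the axiom $\varphi'_{\mathfrak A}$ for the automaton of $M''_e$ with $B=\{(q_B,\vdash)\}$
satisfies $\varphi'_{\mathfrak A}\equiv\alpha$ if and only if $\mathrm{Tr}_e$ has no infinite path. Since the axiom is
computed from $e$, this proves $\Pi^1_1$-hardness.

Let $\mathcal A$ be sound, complete and partial computable in $X$. Then $\varphi\equiv\alpha$ if and only if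
$\mathcal A(\varphi)$ is defined with a value $\gamma$ such that $\vdash\gamma\leftrightarrow\alpha$. Here ``only if''
uses completeness, as $\alpha$ is first-order, and ``if'' uses soundness. The condition is computably enumerable in $X$.
So every $\Pi^1_1$ set is computably enumerable in $X$. If $X$ were hyperarithmetical, every $\Pi^1_1$ set would
be hyperarithmetical, which is false.
\end{proof}

\section{Variants and comparison}\label{sec:remarks}

\begin{remark}[Equality]
The formulas $\alpha$, $\mathrm{Fo}$ and $\beta$ do not use $=$. Hence Theorem~\ref{thm:main} and the lower bounds
hold whether or not equality is allowed in the output language. The upper bound argument works in either language,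
with $C$ and $\beta$ taken in that language.
\end{remark}

\begin{remark}[Local correspondence]
One may ask instead for a first-order formula $\gamma(x)$ equivalent to $\forall\bar P\,\mathrm{ST}_x(\varphi)$. The
arguments for Proposition~\ref{prop} are carried out at one point $x$: in (a), and in (d) when there is no
recurrently good run, the local equivalent is $\neg\delta(x)$; in (c), when there is a good run, it is the part of
$\beta$ after $\forall x$; and in (b) and in the other half of (d) the root $x_0$ of $F_c$ separates the axiom from
$\neg\delta(x)$. So all three theorems hold in this local form, with $\alpha$ replaced by $\neg\delta(x)$. In the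
upper bound treat $x$ as a constant.
\end{remark}

\begin{remark}[Arbitrary second-order input]
A complete procedure for all second-order sentences about $R$ decides, as an oracle, arithmetical truth. Let
$\mathrm{PA}_2(\bar N)$ be the conjunction of
the second-order Peano axioms for relation variables $\bar N$ standing for a subset of $W$ with zero, successor, addition and
multiplication on it. Let $\iota$ be a first-order sentence saying that $R$ is irreflexive and transitive and that
every point has an $R$-successor; it is satisfiable, and all its models are infinite. For an arithmetical sentence $A$, let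
$A^{\bar N}$ be its relativization to $\bar N$, and
\[
\Phi_A=\iota\wedge\forall\bar N\,(\mathrm{PA}_2(\bar N)\to A^{\bar N}).
\]
Every infinite set carries relations $\bar N$ satisfying $\mathrm{PA}_2$, and all such structures are isomorphic to the
natural numbers. So $\Phi_A\equiv\iota$ if $A$ is true, and $\Phi_A\equiv\bot$ if $A$ is false. The procedure outputs a
first-order $\gamma$ for which exactly one of $\gamma\leftrightarrow\iota$ and $\neg\gamma$ is provable, and a search
for proofs tells which. In contrast, by Theorem~\ref{thm:strength} and the proof of its upper bound, modal axioms, and indeed all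
sentences $\forall\bar P\,\psi$ with $\psi$ first-order, need exactly $0''$, from which arithmetical truth is not
computable. The modal case is strictly easier, but it is still not algorithmic.
\end{remark}

\begin{thebibliography}{1}
\bibitem{omtr}
\emph{Optimised Modal Translation And Resolution},
\url{https://jahrbib.sulb.uni-saarland.de/bitstream/20.500.11880/25792/1/RenateSchmidt_ProfDrHansJuergenOhlbach.pdf}.
\end{thebibliography}

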